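
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{A sharp Gaussian bound for $L^1$-approximation\\ of functions with small support}


\begin{abstract}
For a subspace $M$ of $L^1(B,v)$ let $\alpha^*(M)$ be the largest $\alpha$ such that no element of $M$ carries more than half of its $L^1$-norm on a set of measure less than $\alpha$. We prove the conjecture that $\alpha^*(M)\le\widetilde\alpha\,v(B)$ for every infinite dimensional $M$ when $v$ is finite and nonatomic, where $\widetilde\alpha=2(1-\Phi(\sqrt{2\ln 2}))\approx0.239$ is the value for the closed span of independent standard Gaussian variables on a probability space. In fact every infinite dimensional subspace of $L^1$ of a probability space contains elements that are, up to $\varepsilon$, at least as concentrated as a Gaussian variable at all levels simultaneously, and the same holds in every subspace of sufficiently large finite dimension. The proof extracts from $M$ a limiting random vector invariant under permutations and sign changes of its coordinates, and shows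 that a random Gaussian linear combination of the coordinates of such a vector has the required concentration.
\end{abstract}

\section{The question and the results}

\subsection{A threshold for approximation by zero}

Let $(B,\Sigma,v)$ be a measure space with $v(B)<\infty$, and let $M$ be a real linear subspace of $L^1(B,v)$. For $m\in L^1(B,v)$ and $\alpha\ge0$ put
\[
\|m\|_\alpha=\sup_{v(N)\le\alpha}\int_N|m|\,dv ,
\]
the supremum being over measurable $N\subseteq B$, and define
\[
\alpha^*(M)=\sup\bigl\{\alpha\ge0:\ \|m\|_\alpha\le\tfrac12\|m\|_1\ \text{ for every } m\in M\bigr\}.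
\]
This number tells how small the support of $f\in L^1(B,v)$ must be for the zero function to be a best approximant to $f$ from $M$. Indeed, if $f$ vanishes off $N$ and $m\in M$, then
\[
\|f-m\|_1\ \ge\ \int_N(|f|-|m|)\,dv+\int_{B\setminus N}|m|\,dv\ =\ \|f\|_1+\|m\|_1-2\int_N|m|\,dv ,
\]
so $0$ is a best approximant whenever $v(N)<\alpha^*(M)$. If $v$ is nonatomic, $v(N)=\alpha^*(M)$ is also allowed, since $N$ is then an increasing union, up to a null set, of sets of smaller measure (or is itself a null set). Conversely, if $\int_N|m|\,dv>\frac12\|m\|_1$, then $f=m1_N$ vanishes off $N$ and $\|f-m\|_1<\frac12\|m\|_1<\|f\|_1$, so $0$ is not a best approximant to $f$.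

How large can $\alpha^*(M)$ be? Let $v$ be a nonatomic probability. If $M$ consists of the constants, then $\|m\|_\alpha=\alpha\|m\|_1$ for $\alpha\le1$ and $\alpha^*(M)=\frac12$. A larger space contains sums, and sums can be more concentrated than their terms. Take the span of the Rademacher functions $r_1,r_2,\dots$ (independent random signs). The function $|r_1|$ is constant, but $|r_1+r_2|$ equals $2$ on a set of measure $\frac12$ and $0$ elsewhere, so half of its norm sits on a set of measure $\frac14$, and $\alpha^*(M)\le\frac14$. The longer sums $S_n=n^{-1/2}(r_1+\dots+r_n)$ converge in law to a standard normal variable $g$, and they have second moment $1$, so they are uniformly integrable. Hence, in the limit, $S_n$ has the concentration of $g$.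

The concentration of $g$ is easily computed. With $c=E|g|=\sqrt{2/\pi}$,
\begin{equation}\label{eq:gauss}
E|g|1_{\{|g|>t\}}=\frac{2}{\sqrt{2\pi}}\int_t^\infty ye^{-y^2/2}\,dy=c\,e^{-t^2/2}\qquad(t\ge0).
\end{equation}
Half of the norm is reached at $t=\sqrt{2\ln2}$, that is, on a set of measure
\[
\widetilde\alpha=2\bigl(1-\Phi(\sqrt{2\ln2})\bigr)\approx0.239 ,
\]
where $\Phi$ is the standard normal distribution function. If $M$ is the closed span of independent standard Gaussian variables, every nonzero element of $M$ is a multiple of a standard Gaussian variable, and it is known that $\alpha^*(M)=\widetilde\alpha$ (a proof is included as Lemma~\ref{lem:gaussspan}). Since an infinite dimensional space allows one to mix arbitrarily many elements, and mixing seems to push toward Gaussian behavior, one may guess that $\widetilde\alpha$ is the largest value possible. This conjecture was posed in \cite{source}. We prove it.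

\begin{theorem}\label{thm:main}
Let $v$ be nonatomic with $v(B)<\infty$, and let $M$ be an infinite dimensional subspace of $L^1(B,v)$. Then $\alpha^*(M)\le\widetilde\alpha\,v(B)$.
\end{theorem}

To bound $\alpha^*(M)$ from above one has to exhibit, for each $\alpha>\widetilde\alpha\,v(B)$, a \emph{single} element of $M$ that carries more than half of its norm on a set of measure at most $\alpha$. The guess suggests looking for an element that is nearly Gaussian, but such an element need not exist (see the scale mixtures in Section~\ref{sec:models}). What does exist is an element that is, up to an arbitrarily small error, at least as concentrated as a Gaussian variable.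

\subsection{The full concentration profile}

The proof gives information at all levels at once. For an integrable random variable $Y$ on any probability space and $s\in[0,1]$ put
\begin{equation}\label{eq:K}
K_s(Y)=\inf_{\lambda\ge0}\bigl(s\lambda+E(|Y|-\lambda)^+\bigr).
\end{equation}
On a nonatomic probability space $K_s(m)=\|m\|_s$ (Lemma~\ref{lem:sets}). The advantage of $K_s$ is that it depends only on the law of $Y$, makes sense also on spaces with atoms, and passes well to limits. Let $G:[0,1]\to[0,1]$ be given by $G(0)=0$ and
\[
G(s)=e^{-t^2/2}\quad\text{for } s=2(1-\Phi(t))=P(|g|>t),\quad t\in[0,\infty).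
\]
By \eqref{eq:gauss}, $E|g|1_{\{|g|>t\}}=c\,G(s)$ for these $s,t$. The function $G$ is continuous and strictly increasing, $G(1)=1$, and $G(\widetilde\alpha)=\frac12$. Moreover $ds/dt=-c\,e^{-t^2/2}$, so $G'(s)=t/c$ is decreasing in $s$. Thus $G$ is strictly concave and $G(s)>s$ for $0<s<1$.

\begin{theorem}\label{thm:profile}
Let $M$ be an infinite dimensional subspace of $L^1$ of a probability space (atoms allowed). For every $\varepsilon>0$ there is $m\in M$ with $\|m\|_1=1$ and $K_s(m)\ge G(s)-\varepsilon$ for all $s\in[0,1]$.
\end{theorem}

For $\theta\in(0,1)$ let $\alpha^*_\theta(M)$ be defined as $\alpha^*(M)$ with $\frac12$ replaced by $\theta$. Note that $G^{-1}(\theta)=2\bigl(1-\Phi(\sqrt{2\ln(1/\theta)})\bigr)$.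

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] For each $\varepsilon>0$ there is $n(\varepsilon)$ such that the conclusion of Theorem~\ref{thm:profile} holds for every subspace of dimension at least $n(\varepsilon)$ of $L^1$ of any probability space. Consequently
\[
A_n:=\sup\{\alpha^*(M):\ \dim M=n,\ v\text{ a nonatomic probability}\}
\]
is nonincreasing in $n$ with limit $\widetilde\alpha$, and $A_n\ge\widetilde\alpha$ for all $n\ge1$.
\item[(2)] Let $\theta\in(0,1)$. If $v$ is finite and nonatomic and $\dim M=\infty$, then
\[
\alpha^*_\theta(M)\le 2\bigl(1-\Phi(\sqrt{2\ln(1/\theta)})\bigr)\,v(B).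
\]
The constant is sharp, and the numbers $A_n^\theta$, defined as $A_n$ with $\alpha^*_\theta$ in place of $\alpha^*$, are nonincreasing with limit $G^{-1}(\theta)$ and satisfy $A^\theta_n\ge G^{-1}(\theta)$.
\item[(3)] Theorem~\ref{thm:main} holds for every finite measure space, atoms allowed.
\item[(4)] Let $v$ be finite, and suppose that $M$ contains an infinite dimensional subspace of functions vanishing off a measurable set $B'$. Then $\alpha^*(M)\le\widetilde\alpha\,v(B')$.
\end{enumerate}
\end{theorem}

\subsection{Plan}
Section~\ref{sec:profile} collects what is needed about $K_s$. The main point there is that norm lost in a limit in law can only help. Section~\ref{sec:models} shows the central idea on examples that can be computed by hand. Section~\ref{sec:sym} treats random vectors invariant under permutations and sign changes of their coordinates, and Section~\ref{sec:extract} finds such vectors as limits of tuples from $M$. The theorems are proved in Sections~\ref{sec:proofs} and~\ref{sec:more}.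

\section{The concentration profile}\label{sec:profile}

\subsection{Elementary properties}

It is immediate from \eqref{eq:K} that $K_s(Y)$ is nondecreasing in $s$, that $K_0(Y)=0$, that $K_s(aY)=|a|K_s(Y)$, and that $0\le K_s(Y)\le E|Y|$ (take $\lambda=0$).

\begin{lemma}\label{lem:events}
\begin{enumerate}
\item[(a)] If $A$ is an event with $P(A)\le s$, then $E|Y|1_A\le K_s(Y)$.
\item[(b)] $K_s(g)=c\,G(s)$ for $s\in[0,1]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For every $\lambda\ge0$ we have $|Y|1_A\le\lambda1_A+(|Y|-\lambda)^+$; take expectations and use $P(A)\le s$.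

(b) Both sides vanish for $s=0$. Let $s>0$ and $s=P(|g|>t)$. Part (a) with $A=\{|g|>t\}$ gives $K_s(g)\ge cG(s)$. The choice $\lambda=t$ in \eqref{eq:K} gives $K_s(g)\le tP(|g|>t)+E(|g|-t)^+=E|g|1_{\{|g|>t\}}=cG(s)$.
\end{proof}

Part (a) will give the lower bounds for the random linear combinations below: any event of probability at most $s$ certifies a lower bound for $K_s(Y)$, and the event need not be a level set of $|Y|$.

The next lemma converts $K_s$ into $\|\cdot\|_s$. We recall two facts about finite measures. Up to null sets, the space splits into a nonatomic part and at most countably many atoms, and an integrable function is a.e.\ constant on each atom. On a measurable set $A$ without atoms, $v$ takes on subsets of $A$ every value in $[0,v(A)]$ (Sierpi\'nski). For a nonatomic measure the lemma is used with $\kappa=0$.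

\begin{lemma}\label{lem:sets}
Let $v(B)=1$, $m\in L^1(B,v)$ and $\kappa\ge0$, and suppose that every atom on which the constant value of $m$ is nonzero has measure at most $\kappa$. Then, for $\kappa\le s\le1$,
\[
K_{s-\kappa}(m)\le\|m\|_s\le K_s(m).
\]
In particular $\|m\|_s=K_s(m)$ for all $s\in[0,1]$ if $v$ is nonatomic.
\end{lemma}

\begin{proof}
The upper bound is Lemma~\ref{lem:events}(a). For the lower bound let $s>0$ (if $s=0$, then $\kappa=0$ and $K_0=0$), and put $\lambda=\inf\{\tau\ge0:\ v(|m|>\tau)\le s\}$, which is finite. Since $\tau\mapsto v(|m|>\tau)$ is right continuous, $v(|m|>\lambda)\le s$.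

If $\lambda=0$, then $N=\{|m|>0\}$ has $v(N)\le s$ and $\int_N|m|\,dv=\|m\|_1\ge K_{s-\kappa}(m)$.

Let $\lambda>0$. Then $v(|m|>\tau)>s$ for $0\le\tau<\lambda$, hence $v(|m|\ge\lambda)\ge s$. We construct $N$ with
\[
\{|m|>\lambda\}\subseteq N\subseteq\{|m|\ge\lambda\},\qquad \beta:=v(N)\in[s-\kappa,s].
\]
The set $\{|m|=\lambda\}$ consists, up to a null set, of a nonatomic part and at most countably many atoms, which have measure at most $\kappa$ because $\lambda>0$. Start from $\{|m|>\lambda\}$ and adjoin these atoms one by one, stopping just before the measure would exceed $s$. If we stop, the measure lies in $[s-\kappa,s]$. If we never stop, adjoin all of these atoms; the measure is still at most $s$, and since $v(|m|\ge\lambda)\ge s$, we can adjoin a subset of the nonatomic part of $\{|m|=\lambda\}$ to reach measure exactly $s$. Now $|m|=\lambda+(|m|-\lambda)^+$ on $N$ and $(|m|-\lambda)^+=0$ off $N$, so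
\[
\int_N|m|\,dv=\beta\lambda+\int_B(|m|-\lambda)^+\,dv\ge K_\beta(m)\ge K_{s-\kappa}(m).\qedhere
\]
\end{proof}

\subsection{The deficit and its behavior in limits}

For $0<E|Y|<\infty$ define the \emph{deficit} of $Y$,
\[
d(Y)=\sup_{0\le s\le1}\Bigl(G(s)-\frac{K_s(Y)}{E|Y|}\Bigr).
\]
It depends only on the law of $Y$ and does not change when $Y$ is multiplied by a nonzero constant. Taking $s=0$ shows that $d(Y)\ge0$, and $d(Y)\le1$ because $G\le1$ and $K_s\ge0$. For example $d(g)=0$, while for the constant $1$ we have $K_s(1)=s$ and
\begin{equation}\label{eq:constant}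
d(1)=\max_{0\le s\le1}(G(s)-s)>0 .
\end{equation}
Theorem~\ref{thm:profile} says that every infinite dimensional $M$ contains, for every $\varepsilon>0$, a nonzero $m$ with $d(m)\le\varepsilon$.

We shall construct $m$ through limits in law, and there the $L^1$-norm may drop. The lost norm has moved to events of vanishing probability. This increases concentration, so it does no harm.

\begin{lemma}\label{lem:limits}
Let $Y_r$ be integrable, $Y_r\to Y$ in law and $E|Y_r|\to L\in(0,\infty)$. Then $E|Y|\le L$ and
\[
\limsup_{r\to\infty}d(Y_r)\le\frac{E|Y|}{L};\qquad\text{if } E|Y|>0,\ \text{ then also }\ \limsup_{r\to\infty}d(Y_r)\le d(Y).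
\]
\end{lemma}

\begin{proof}
Discarding finitely many $r$, we may assume that $E|Y_r|>0$ for all $r$. For $\lambda\ge0$ we have $E\min(|Y_r|,\lambda)\to E\min(|Y|,\lambda)$. The left side is at most $E|Y_r|$, so letting first $r\to\infty$ and then $\lambda\to\infty$ gives $E|Y|\le L$. Put $\sigma=L-E|Y|\ge0$, the norm lost in the limit.

\emph{Claim:} $K_s(Y_r)\to K_s(Y)+\sigma$ for every $s\in(0,1]$. Indeed, for fixed $\lambda$,
\[
E(|Y_r|-\lambda)^+=E|Y_r|-E\min(|Y_r|,\lambda)\ \longrightarrow\ L-E\min(|Y|,\lambda)=\sigma+E(|Y|-\lambda)^+ .
\]
Hence the functions $F_r(\lambda)=s\lambda+E(|Y_r|-\lambda)^+$ converge pointwise to $F(\lambda)=s\lambda+\sigma+E(|Y|-\lambda)^+$. All of them are $1$-Lipschitz, so the convergence is uniform on compact sets. Let $L'=\sup_rE|Y_r|\ge L$. For $\lambda>L'/s$ the values $F_r(\lambda)$ and $F(\lambda)$ exceed $L'$, hence exceed $F_r(0)=E|Y_r|$ and $F(0)=L$, respectively. So all infima are attained on $[0,L'/s]$ and they converge.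

By the claim, for $s\in(0,1]$,
\[
\lim_r\frac{K_s(Y_r)}{E|Y_r|}=\frac{K_s(Y)+\sigma}{E|Y|+\sigma}.
\]
This is at least $\sigma/L=1-E|Y|/L$ and, if $E|Y|>0$, it is at least $K_s(Y)/E|Y|$, because $K_s(Y)\le E|Y|$. Since $G\le1$, we obtain for each fixed $s\in(0,1]$
\begin{equation}\label{eq:pointwise}
\limsup_r\Bigl(G(s)-\frac{K_s(Y_r)}{E|Y_r|}\Bigr)\le D,
\end{equation}
where $D$ may be taken to be $E|Y|/L$ and, if $E|Y|>0$, also $d(Y)$.

It remains to make this uniform in $s$. Fix an integer $q\ge2$ and let $s_j=G^{-1}(j/q)$ for $0\le j\le q$. If $s\in[s_j,s_{j+1}]$, then $G(s)\le G(s_j)+1/q$ and $K_s\ge K_{s_j}$, so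
\[
d(Y_r)\le\frac1q+\max_{0\le j\le q-1}\Bigl(G(s_j)-\frac{K_{s_j}(Y_r)}{E|Y_r|}\Bigr).
\]
The term with $j=0$ is $0$, and $D\ge0$. By \eqref{eq:pointwise} for the finitely many $s_j$ with $1\le j\le q-1$, $\limsup_rd(Y_r)\le\frac1q+D$. Let $q\to\infty$.
\end{proof}

\section{The idea on examples}\label{sec:models}

\paragraph{Scale mixtures.} Let $g_1,g_2,\dots$ be independent standard Gaussian variables, let $R\ge0$ be integrable, not a.s.\ zero, and independent of them, and let $M$ be the span of $Rg_1,Rg_2,\dots$. Every nonzero element of $M$ has the law of a multiple of $Y=Rg$, where $g$ is independent of $R$. If $R$ is not a.s.\ constant, this law is not Gaussian, so no element of $M$ is close to Gaussian after normalization; and if $ER^2=\infty$ there are no second moments. Still, $d(Y)=0$: with $P(|g|>t)=s$, Lemma~\ref{lem:events}(a) applied to the event $\{|g|>t\}$ gives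
\[
K_s(Rg)\ge E\bigl[R|g|1_{\{|g|>t\}}\bigr]=ER\cdot c\,G(s)=G(s)\,E|Rg| .
\]
The event ignores the size $R$ and looks only at the factor $g$. This is why no moment beyond the first will be needed.

\paragraph{Two opposite kinds of direction.} Now let $H=Ru$ with $u$ a random unit vector in $\mathbb R^n$ independent of $R$. We look for $x\in\mathbb R^n$ such that $\langle x,u\rangle$ is nearly standard Gaussian, so that $\langle x,H\rangle=R\langle x,u\rangle$ is nearly a scale mixture as above. Consider
\[
\text{(i)}\quad u=n^{-1/2}(\epsilon_1,\dots,\epsilon_n),\qquad\qquad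
\text{(ii)}\quad u=\epsilon_1e_I ,
\]
where $\epsilon_1,\dots,\epsilon_n$ are independent random signs, $I$ is uniform on $\{1,\dots,n\}$ and independent of them, and $e_1,\dots,e_n$ is the standard basis. In (ii) the coordinates have disjoint supports. In (i) the vector $x=(1,\dots,1)$ is good, by the central limit theorem. In (ii) that vector is bad, since $|\langle x,u\rangle|=1$ is constant. Here we need coordinates $x_1,\dots,x_n$ such that the empirical distribution of $|x_1|,\dots,|x_n|$ imitates the law of $|g|$.

A single prescription serves both: draw $x$ from the standard Gaussian measure $\gamma$ on $\mathbb R^n$. For each fixed unit vector $u$ the variable $\langle x,u\rangle$ is standard Gaussian under $\gamma$. Hence $p(x)=P(|\langle x,u\rangle|>t)$, where $P$ refers to $u$ only, has $\gamma$-mean $s=P(|g|>t)$. For the variance let $u'$ be an independent copy of $u$; then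
\[
\int p^2\,d\gamma=E\,\gamma\bigl(|\langle x,u\rangle|>t,\ |\langle x,u'\rangle|>t\bigr).
\]
In example (ii), write $u'=\epsilon_1'e_{I'}$. If $I\ne I'$ the two events are $\gamma$-independent and the inner probability is $s^2$; if $I=I'$ the events coincide and it is $s$. As $P(I=I')=1/n$,
\[
\operatorname{Var}_\gamma(p)=\frac{s-s^2}{n}\longrightarrow0 .
\]
So for most $x$ the probability $p(x)$ is close to $s$. In example (i) the jointly Gaussian variables $\langle x,u\rangle$ and $\langle x,u'\rangle$ have correlation $\langle u,u'\rangle=\frac1n\sum_i\epsilon_i\epsilon_i'$, which is typically small, and nearly uncorrelated jointly Gaussian variables are nearly independent. In both examples $E\langle u,u'\rangle^2=1/n$. In general the size $|H|$ and the direction $u$ are dependent, and one also needs a version of this identity weighted by $|H||H'|$. Both follow from invariance under permutations and sign changes alone.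

\section{Symmetric vectors}\label{sec:sym}

The statement ``nearly uncorrelated jointly Gaussian variables are nearly independent'' takes the following form. Evenness makes the bound quadratic in $\rho$, which fits the second moment $E\langle u,u'\rangle^2$.

\begin{lemma}\label{lem:cov}
Let $\varphi:\mathbb R\to\mathbb R$ be even and Borel with $E\varphi(g)^2<\infty$, and let $(g,g')$ be centered Gaussian with unit variances and correlation $\rho$. Then $|\operatorname{Cov}(\varphi(g),\varphi(g'))|\le\rho^2\operatorname{Var}\varphi(g)$.
\end{lemma}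

\begin{proof}
Let $h_0,h_1,\dots$ be the normalized Hermite polynomials, given by $e^{ay-a^2/2}=\sum_k\frac{a^k}{\sqrt{k!}}h_k(y)$. They form an orthonormal basis of $L^2$ of the law of $g$, and $h_k$ has the parity of $k$. Comparing coefficients in
\[
E\,e^{ag-a^2/2}e^{bg'-b^2/2}=e^{\rho ab}
\]
gives $E\,h_k(g)h_l(g')=\delta_{kl}\rho^k$. Write $\varphi=\sum_ka_kh_k$. Since $\varphi$ is even, $a_1=0$, and $a_0=E\varphi(g)$. As $|\rho|\le1$,
\[
|\operatorname{Cov}(\varphi(g),\varphi(g'))|=\Bigl|\sum_{k\ge2}a_k^2\rho^k\Bigr|\le\rho^2\sum_{k\ge2}a_k^2=\rho^2\operatorname{Var}\varphi(g).\qedhere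
\]
\end{proof}

\begin{proposition}\label{prop:sym}
For every $\varepsilon\in(0,1)$ there is $n_1(\varepsilon)$ such that the following holds for all $n\ge n_1(\varepsilon)$. Let $H$ be an integrable random vector in $\mathbb R^n$, not a.s.\ zero, whose law is invariant under permutations of the coordinates and under all sign changes of coordinates. Then there is $x\in\mathbb R^n$ such that $E|\langle x,H\rangle|>0$ and $d(\langle x,H\rangle)\le\varepsilon$.
\end{proposition}

Neither invariance can be dropped. For $H=(1,\dots,1)$, which is permutation invariant, and for $H=(\epsilon,0,\dots,0)$ with a random sign $\epsilon$, which is invariant under sign changes, $|\langle x,H\rangle|$ is constant for every $x$. By \eqref{eq:constant} its deficit, when defined, is the positive number $d(1)$.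

The proof follows Section~\ref{sec:models}: draw $x$ from $\gamma$, test $\langle x,H\rangle$ on events that depend only on the direction of $H$, and show by a variance computation that all relevant quantities are close to their Gaussian means.

\begin{proof}
\emph{Isotropy.} Let $|H|$ be the Euclidean norm, so that $0<E|H|<\infty$. Put $u=H/|H|$ if $H\ne0$ and $u=0$ if $H=0$. In the matrices $E[uu^T]$ and $E[|H|uu^T]$ the off-diagonal entries vanish (change the sign of one coordinate) and the diagonal entries are equal (permute coordinates). Comparing traces,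
\[
E[uu^T]=\frac{P(H\ne0)}n\,I,\qquad E\bigl[|H|uu^T\bigr]=\frac{E|H|}n\,I .
\]
Let $(H',u')$ be an independent copy of $(H,u)$. Since $\langle u,u'\rangle^2=\operatorname{tr}(uu^Tu'u'^T)$, taking traces of the squares of these matrices yields
\begin{equation}\label{eq:iso}
E\langle u,u'\rangle^2\le\frac1n,\qquad E\bigl[|H||H'|\langle u,u'\rangle^2\bigr]=\frac{(E|H|)^2}n .
\end{equation}

\emph{Random $x$.} Let $q=\lceil4/\varepsilon\rceil$, let $s_j=G^{-1}(j/q)$ for $0\le j\le q$, and for $1\le j\le q-1$ let $t_j>0$ satisfy $P(|g|>t_j)=s_j$. For $x\in\mathbb R^n$ let $A_j(x)=\{|\langle x,u\rangle|>t_j\}$. As in the scale mixture example, this event ignores the size of $H$. Put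
\begin{align*}
p_j(x)&=P(A_j(x)),\\
a_j(x)&=E\bigl[|\langle x,H\rangle|1_{A_j(x)}\bigr]=E\bigl[|H|\,\psi_j(\langle x,u\rangle)\bigr],\qquad \psi_j(y)=|y|1_{\{|y|>t_j\}},\\
b(x)&=E|\langle x,H\rangle|=E\bigl[|H|\,\psi_0(\langle x,u\rangle)\bigr],\qquad\qquad\quad\ \psi_0(y)=|y| .
\end{align*}
Let $\gamma$ be the standard Gaussian measure on $\mathbb R^n$. Under $\gamma$ the variable $\langle x,u\rangle$ is standard Gaussian for each fixed unit vector $u$. With $\beta:=cE|H|$, Fubini's theorem and \eqref{eq:gauss} give
\[
\int p_j\,d\gamma=P(H\ne0)\,s_j\le s_j,\qquad\int a_j\,d\gamma=\beta\,G(s_j),\qquad\int b\,d\gamma=\beta .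
\]

For the variances, Fubini's theorem and the independent copy give
\begin{align*}
\operatorname{Var}_\gamma(p_j)&=E\,\operatorname{Cov}_\gamma\bigl(1_{\{|\langle x,u\rangle|>t_j\}},1_{\{|\langle x,u'\rangle|>t_j\}}\bigr),\\
\operatorname{Var}_\gamma(a_j)&=E\bigl[|H||H'|\operatorname{Cov}_\gamma\bigl(\psi_j(\langle x,u\rangle),\psi_j(\langle x,u'\rangle)\bigr)\bigr],
\end{align*}
and the second formula with $\psi_0$ in place of $\psi_j$ gives $\operatorname{Var}_\gamma(b)$; Fubini applies because $E|H|<\infty$ and $E\psi_j(g)^2\le1$. If $u,u'\ne0$, then $\langle x,u\rangle$ and $\langle x,u'\rangle$ are, under $\gamma$, jointly Gaussian with unit variances and correlation $\langle u,u'\rangle$, so Lemma~\ref{lem:cov} bounds the inner covariances. If $u=0$ or $u'=0$, they vanish. Since $\operatorname{Var}1_{\{|g|>t_j\}}\le\frac14$ and $\operatorname{Var}\psi_j(g)\le Eg^2=1$ for $0\le j\le q-1$, \eqref{eq:iso} yields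
\[
\operatorname{Var}_\gamma(p_j)\le\frac1{4n},\qquad\operatorname{Var}_\gamma(a_j)\le\frac{(E|H|)^2}n,\qquad\operatorname{Var}_\gamma(b)\le\frac{(E|H|)^2}n .
\]

\emph{Choice of $x$.} Let $\Delta=\min_{1\le j\le q-1}(s_{j+1}-s_j)>0$. By Chebyshev's inequality, outside a set of $\gamma$-measure at most
\[
\frac{q}{4n\Delta^2}+\frac{16q}{c^2\varepsilon^2n}
\]
we have simultaneously
\begin{equation}\label{eq:good}
p_j(x)\le s_{j+1},\qquad a_j(x)\ge\beta\bigl(G(s_j)-\tfrac\varepsilon4\bigr)\quad(1\le j\le q-1),\qquad |b(x)-\beta|\le\tfrac\varepsilon4\beta .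
\end{equation}
The first term bounds the $q-1$ exceptional sets for the $p_j$; the second bounds the $q-1$ sets for the $a_j$ and the one for $b$, each of measure at most $\frac{(E|H|)^2/n}{(\varepsilon\beta/4)^2}=\frac{16}{c^2\varepsilon^2n}$. Since $q$ and $\Delta$ depend only on $\varepsilon$, there is $n_1(\varepsilon)$ such that the sum is less than $1$ for $n\ge n_1(\varepsilon)$. Fix such an $n$ and an $x$ satisfying \eqref{eq:good}.

\emph{The deficit.} Let $Y=\langle x,H\rangle$. Then $E|Y|=b(x)>0$. We show $K_s(Y)\ge(G(s)-\varepsilon)E|Y|$ for $s\in[0,1]$. If $G(s)\le\frac34\varepsilon$, the right side is negative. Otherwise $G(s)>\frac34\varepsilon>2/q$, so $s\in[s_{j+1},s_{j+2}]$ for some $1\le j\le q-2$. Since $P(A_j(x))=p_j(x)\le s_{j+1}\le s$, Lemma~\ref{lem:events}(a) and \eqref{eq:good} give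
\[
K_s(Y)\ge a_j(x)\ge\beta\bigl(G(s_j)-\tfrac\varepsilon4\bigr)\ge\beta\bigl(G(s)-\tfrac2q-\tfrac\varepsilon4\bigr)\ge\beta\bigl(G(s)-\tfrac34\varepsilon\bigr).
\]
Here $G(s)-\frac34\varepsilon>0$ and $\beta\ge b(x)/(1+\frac\varepsilon4)$. Moreover $(G(s)-\varepsilon)(1+\frac\varepsilon4)\le G(s)-\varepsilon+\frac\varepsilon4=G(s)-\frac34\varepsilon$, because $G(s)\le1$. Hence
\[
K_s(Y)\ge\frac{G(s)-\frac34\varepsilon}{1+\frac\varepsilon4}\,b(x)\ge(G(s)-\varepsilon)\,b(x).\qedhere
\]
\end{proof}

\section{Extracting a symmetric limit}\label{sec:extract}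

A sequence in $M$ need not have any symmetry. We create it in two steps. First we pass to tuples of elements of the sequence whose joint laws converge to a permutation invariant law. Then we take differences of pairs; swapping the two members of a pair changes the sign of the difference, so permutation invariance also gives invariance under sign changes.

The idea of the first step is already visible for pairs. Let $\varphi_1,\varphi_2$ be bounded test functions, and suppose that $\varphi_j(f_i)\to T\varphi_j$ weakly in $L^2$ as $i\to\infty$. Then
\[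
E\,\varphi_1(f_i)\varphi_2(f_l)\ \xrightarrow[l\to\infty]{}\ E\,\varphi_1(f_i)\,T\varphi_2\ \xrightarrow[i\to\infty]{}\ E\,T\varphi_1\,T\varphi_2 ,
\]
and the final expression is symmetric in $\varphi_1$ and $\varphi_2$. So if $i$ is large and $l$ is much larger, the pair $(f_i,f_l)$ is nearly exchangeable.

\begin{lemma}\label{lem:exch}
Let $(f_i)_{i\ge1}$ be random variables on a probability space with $E|f_i|\le1$, and let $k\ge1$. There are tuples $i^r_1<\dots<i^r_k$ $(r=1,2,\dots)$ such that the laws of $(f_{i_1^r},\dots,f_{i_k^r})$ converge weakly to a permutation invariant probability measure $\mu$ on $\mathbb R^k$.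
\end{lemma}

\begin{proof}
Let $C_0(\mathbb R)$ be the space of continuous functions vanishing at infinity, with the supremum norm, and let $D$ be a countable dense subset. For $\varphi\in D$ the sequence $(\varphi(f_i))_i$ is bounded in the Hilbert space $L^2$. By a diagonal argument we may pass to a subsequence such that, for every $\varphi\in D$, $\varphi(f_i)$ converges weakly in $L^2$ to some $T\varphi$; moreover $|T\varphi|\le\|\varphi\|_\infty$ a.s. Let $\varphi_1,\dots,\varphi_k\in D$ and $1\le l\le k$, and fix $i_1,\dots,i_{l-1}$. Then
\begin{equation}\label{eq:replace}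
\lim_{i_l\to\infty}E\Bigl[\prod_{j\le l}\varphi_j(f_{i_j})\prod_{j>l}T\varphi_j\Bigr]=E\Bigl[\prod_{j<l}\varphi_j(f_{i_j})\prod_{j\ge l}T\varphi_j\Bigr],
\end{equation}
because the factor multiplying $\varphi_l(f_{i_l})$ is bounded and hence in $L^2$.

Enumerate $D^k$. Given $r$, choose successively $i_1<i_2<\dots<i_k$ so large that, for each $l$ and each of the first $r$ elements of $D^k$, the two expectations in \eqref{eq:replace} differ by less than $\frac1{rk}$. Summing over $l=1,\dots,k$, the resulting tuples $(i_1^r,\dots,i_k^r)$ satisfy
\[
\Bigl|E\prod_{j=1}^k\varphi_j(f_{i_j^r})-E\prod_{j=1}^kT\varphi_j\Bigr|<\frac1r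
\]
for the first $r$ elements $(\varphi_1,\dots,\varphi_k)$ of $D^k$. The laws of $(f_{i_1^r},\dots,f_{i_k^r})$ are tight by Markov's inequality, so, passing to a subsequence of $r$, they converge weakly to some $\mu$, and
\[
\int\prod_{j=1}^k\varphi_j(y_j)\,d\mu(y)=E\prod_{j=1}^kT\varphi_j\qquad(\varphi_1,\dots,\varphi_k\in D).
\]
The right side is symmetric in $\varphi_1,\dots,\varphi_k$, hence so is the left side, and by density it is symmetric for all $\varphi_j\in C_0(\mathbb R)$. Products of functions in $C_0(\mathbb R)$ determine a finite measure on $\mathbb R^k$ (approximate indicators of products of bounded open intervals from below). So $\mu$ is permutation invariant.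
\end{proof}

The symmetric vector formed from the differences may be zero. For instance, on $(0,1)$ the functions $f_i=2^i1_{(2^{-i},2^{-i+1})}$ have norm $1$ and tend to $0$ in law. When the differences vanish in the limit, all their norm escapes, and Lemma~\ref{lem:limits} shows that differences $f_i-f_l$ already have small deficit, provided their norms stay away from zero. Hence the separation hypothesis in the next proposition. It cannot be omitted: if all $f_i$ are equal to the constant $1$, every nonzero combination has deficit $d(1)>0$.

\begin{proposition}\label{prop:seq}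
Let $(f_i)_{i\ge1}$ be random variables on a probability space with $E|f_i|\le1$ for all $i$ and $E|f_i-f_l|\ge\delta>0$ for $i\ne l$. For every $\varepsilon\in(0,1)$ there is a finite linear combination $m$ of the $f_i$ with $E|m|>0$ and $d(m)\le\varepsilon$.
\end{proposition}

\begin{proof}
Let $n=n_1(\varepsilon/2)$ be as in Proposition~\ref{prop:sym}. Apply Lemma~\ref{lem:exch} with $k=2n$, and let $(\xi_1,\dots,\xi_{2n})$ have law $\mu$. Then $E|\xi_i|\le1$, since $E\min(|\xi_i|,\lambda)\le1$ for all $\lambda$. Put
\[
\eta_l=\xi_{2l-1}-\xi_{2l}\quad(1\le l\le n),\qquad H=(\eta_1,\dots,\eta_n).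
\]
Then $H$ is integrable. As $\mu$ is permutation invariant, permuting the pairs shows that the law of $H$ is invariant under permutations, and swapping within pairs shows that it is invariant under sign changes.

\emph{Case 1: $H=0$ a.s.} Then $m_r=f_{i_1^r}-f_{i_2^r}$ converges to $\eta_1=0$ in law, and $\delta\le E|m_r|\le2$. Along a subsequence $E|m_r|\to L\ge\delta$, and the first bound of Lemma~\ref{lem:limits}, with $Y=0$, gives $d(m_r)\to0$.

\emph{Case 2: $P(H\ne0)>0$.} Proposition~\ref{prop:sym} provides $x\in\mathbb R^n$ such that $Y=\langle x,H\rangle$ satisfies $E|Y|>0$ and $d(Y)\le\varepsilon/2$. By continuity of linear maps,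
\[
m_r=\sum_{l=1}^nx_l\bigl(f_{i^r_{2l-1}}-f_{i^r_{2l}}\bigr)\ \longrightarrow\ \sum_{l=1}^nx_l\eta_l=Y\quad\text{in law},
\]
and $E|m_r|\le2\sum_l|x_l|$. Along a subsequence $E|m_r|\to L$, where $L\ge E|Y|>0$ (by the boundedness of $\min(|\cdot|,\lambda)$, as in the proof of Lemma~\ref{lem:limits}), and the second bound of Lemma~\ref{lem:limits} gives $\limsup_rd(m_r)\le\varepsilon/2$.

In both cases $E|m_r|>0$ and $d(m_r)\le\varepsilon$ for some $r$.
\end{proof}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:profile}}\label{sec:proofs}

We recall Riesz's lemma for finite dimensional subspaces: if $F$ is a proper finite dimensional subspace of a normed space $M$, there is a unit vector in $M$ at distance $1$ from $F$. (Take $y\in M\setminus F$ and a nearest point $z\in F$; then $(y-z)/\|y-z\|$ has this property.) By induction, a space of dimension at least $j$ contains $j$ unit vectors with mutual distances at least $1$, and an infinite dimensional space contains an infinite sequence of such vectors.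

\begin{proof}[Proof of Theorem~\ref{thm:profile}]
We may assume $\varepsilon<1$. Choose $f_1,f_2,\ldots\in M$ with $\|f_i\|_1=1$ and $\|f_i-f_l\|_1\ge1$ for $i\ne l$. Proposition~\ref{prop:seq} with $\delta=1$ gives a nonzero $m\in M$ with $d(m)\le\varepsilon$. Normalize $m$.
\end{proof}

\begin{lemma}\label{lem:threshold}
Let $v$ be a nonatomic probability, $\theta\in(0,1)$ and $\alpha\in(0,1]$. If $M$ contains a nonzero $m$ with $d(m)<G(\alpha)-\theta$, then $\alpha^*_\theta(M)\le\alpha$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sets}, $\|m\|_\alpha=K_\alpha(m)\ge(G(\alpha)-d(m))\|m\|_1>\theta\|m\|_1$. Since $\|m\|_{\alpha'}$ is nondecreasing in $\alpha'$, no $\alpha'\ge\alpha$ satisfies the condition defining $\alpha_\theta^*(M)$.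
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\dim M=\infty$, we have $v(B)>0$. Replacing $v$ by $v/v(B)$ divides $\alpha^*(M)$ by $v(B)$, so let $v(B)=1$. For $\alpha\in(\widetilde\alpha,1)$ we have $G(\alpha)>G(\widetilde\alpha)=\frac12$. Theorem~\ref{thm:profile} gives a nonzero $m\in M$ with $d(m)<G(\alpha)-\frac12$, and Lemma~\ref{lem:threshold} gives $\alpha^*(M)\le\alpha$. Let $\alpha\downarrow\widetilde\alpha$.
\end{proof}

\section{Proof of Theorem \ref{thm:more}}\label{sec:more}

\subsection{Large finite dimension: the profile}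

Proposition~\ref{prop:seq} needs an infinite sequence, so we pass to a limit of spaces. In the limit the separation of the vectors may be lost, but then norm has escaped and Lemma~\ref{lem:limits} helps again.

\begin{proof}[Proof of the first statement in (1)]
Since $d\le1$, every nonzero $m$ will do if $\varepsilon\ge1$. Let $0<\varepsilon<1$, and suppose that $n(\varepsilon)$ does not exist. Then for each $j$ there is a subspace $M_j$ of $L^1$ of some probability space with $\dim M_j\ge j$ and $d(m)>\varepsilon$ for all nonzero $m\in M_j$. By Riesz's lemma choose $f^{(j)}_1,\dots,f^{(j)}_j\in M_j$ of norm $1$ with mutual distances at least $1$. Consider the laws of $(f_1^{(j)},\dots,f_j^{(j)},0,0,\dots)$ on $\mathbb R^{\mathbb N}$. They are tight: by Markov's inequality the compact set $\prod_{i\ge1}[-2^ia,2^ia]$ has probability at least $1-1/a$ under each of them. Pass to a subsequence of $j$ along which they converge weakly to the law of a sequence $(\zeta_i)_{i\ge1}$. As before, $E|\zeta_i|\le1$.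

\emph{Case (i): $E|\zeta_i-\zeta_l|<\varepsilon/2$ for some $i\ne l$.} For $j\ge\max(i,l)$ put $m_j=f_i^{(j)}-f_l^{(j)}\in M_j$. Then $m_j\to\zeta_i-\zeta_l$ in law and $1\le\|m_j\|_1\le2$. Along a further subsequence $\|m_j\|_1\to L\in[1,2]$, and the first bound of Lemma~\ref{lem:limits} gives $\limsup_jd(m_j)\le\varepsilon/(2L)\le\varepsilon/2$.

\emph{Case (ii): $E|\zeta_i-\zeta_l|\ge\varepsilon/2$ for all $i\ne l$.} Proposition~\ref{prop:seq}, applied to $(\zeta_i)$ with $\delta=\varepsilon/2$ and with $\varepsilon/2$ in place of $\varepsilon$, gives a finite combination $Y=\sum_ic_i\zeta_i$ with $E|Y|>0$ and $d(Y)\le\varepsilon/2$. Put $m_j=\sum_ic_if_i^{(j)}\in M_j$ for large $j$. Then $m_j\to Y$ in law and $\|m_j\|_1\le\sum_i|c_i|$. Along a further subsequence $\|m_j\|_1\to L\ge E|Y|>0$, and the second bound of Lemma~\ref{lem:limits} gives $\limsup_jd(m_j)\le\varepsilon/2$.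

In both cases $M_j$ contains, for some $j$, a nonzero $m_j$ with $d(m_j)\le\varepsilon$, a contradiction.
\end{proof}

\subsection{The thresholds}

\begin{lemma}\label{lem:gaussspan}
Let $v$ be a nonatomic probability, and let $M$ be the closed linear span in $L^1(B,v)$ of a nonempty finite or infinite sequence of independent standard Gaussian variables. Then $\alpha^*_\theta(M)=G^{-1}(\theta)$ for every $\theta\in(0,1)$.
\end{lemma}

\begin{proof}
Linear combinations of the given variables are centered Gaussian. If $\sigma_rg_r\to m$ in $L^1$ with $g_r$ standard Gaussian and $\sigma_r\ge0$, then $c\sigma_r\to\|m\|_1$, so $m$ has the law of $\sigma g$ with $c\sigma=\|m\|_1$. Thus every nonzero $m\in M$ is a multiple of a standard Gaussian variable, and Lemmas~\ref{lem:sets} and~\ref{lem:events}(b) give $\|m\|_\alpha=K_\alpha(m)=G(\alpha)\|m\|_1$ for $\alpha\in[0,1]$, while $\|m\|_\alpha=\|m\|_1$ for $\alpha>1$. Hence, for $m\ne0$, $\|m\|_\alpha\le\theta\|m\|_1$ if and only if $\alpha\le G^{-1}(\theta)$.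
\end{proof}

\begin{proof}[Proof of (2) and of the second statement in (1)]
Let $\theta\in(0,1)$. The bound $\alpha_\theta^*(M)\le G^{-1}(\theta)\,v(B)$ is proved as Theorem~\ref{thm:main}: normalize $v(B)=1$, take $\alpha\in(G^{-1}(\theta),1)$, use Theorem~\ref{thm:profile} to find a nonzero $m\in M$ with $d(m)<G(\alpha)-\theta$, apply Lemma~\ref{lem:threshold}, and let $\alpha\downarrow G^{-1}(\theta)$. By Lemma~\ref{lem:gaussspan} the constant is attained, for instance on $(0,1)$ with Lebesgue measure, which carries an infinite sequence of independent standard Gaussian variables.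

Now consider $A_n^\theta$; the numbers $A_n$ are the case $\theta=\frac12$. Passing to a subspace does not decrease $\alpha_\theta^*$. Since every space of dimension $n+1$ contains one of dimension $n$, $A^\theta_{n+1}\le A^\theta_n$. The coordinate functions on $\mathbb R^n$ with its standard Gaussian measure span an $n$-dimensional space, so $A_n^\theta\ge G^{-1}(\theta)$ by Lemma~\ref{lem:gaussspan}. Finally, let $\alpha\in(G^{-1}(\theta),1)$ and $\varepsilon=\frac12(G(\alpha)-\theta)>0$. For $n\ge n(\varepsilon)$ every $n$-dimensional $M$ over a nonatomic probability contains a nonzero $m$ with $d(m)\le\varepsilon<G(\alpha)-\theta$, so $\alpha_\theta^*(M)\le\alpha$ by Lemma~\ref{lem:threshold}. Hence $A_n^\theta\le\alpha$ for $n\ge n(\varepsilon)$, and $\lim_nA_n^\theta=G^{-1}(\theta)$.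
\end{proof}

\subsection{Atoms and small carriers}

In the proof of Theorem~\ref{thm:main}, nonatomicity was used only to pass from $K_\alpha$ to $\|\cdot\|_\alpha$. If there are atoms, Lemma~\ref{lem:sets} loses at most the size of the largest atom that $m$ charges, and infinite dimension lets us avoid the large atoms.

\begin{proof}[Proof of (3)]
As before let $v(B)=1$. Take $\alpha\in(\widetilde\alpha,1)$ and $\kappa>0$ with $\alpha-\kappa>\widetilde\alpha$. Up to null sets there are only finitely many atoms of measure greater than $\kappa$, and elements of $L^1$ are a.e.\ constant on each of them. So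
\[
M'=\{m\in M:\ m=0\text{ a.e.\ on every atom of measure greater than }\kappa\}
\]
has finite codimension in $M$ and is infinite dimensional. Since $G(\alpha-\kappa)>\frac12$, Theorem~\ref{thm:profile} gives a nonzero $m\in M'$ with $d(m)<G(\alpha-\kappa)-\frac12$. By Lemma~\ref{lem:sets} with $s=\alpha$,
\[
\|m\|_\alpha\ge K_{\alpha-\kappa}(m)\ge\bigl(G(\alpha-\kappa)-d(m)\bigr)\|m\|_1>\tfrac12\|m\|_1 .
\]
As in the proof of Lemma~\ref{lem:threshold}, $\alpha^*(M)\le\alpha$. Let $\alpha\downarrow\widetilde\alpha$.
\end{proof}

\begin{proof}[Proof of (4)]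
Let $M'\subseteq M$ be an infinite dimensional subspace of functions vanishing off $B'$. Then $\alpha^*(M)\le\alpha^*(M')$. Restriction to $B'$ is injective on $M'$, so $M'$ may be viewed as an infinite dimensional subspace of $L^1(B',v|_{B'})$. The condition $\int_N|m|\,dv\le\frac12\|m\|_1$ for all $N\subseteq B$ with $v(N)\le\alpha$ includes all such $N\subseteq B'$, and $\|m\|_1=\int_{B'}|m|\,dv$ for $m\in M'$. So $\alpha^*(M')$ is at most the corresponding quantity computed in $(B',v|_{B'})$, which by (3) is at most $\widetilde\alpha\,v(B')$.
\end{proof}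

\begin{thebibliography}{9}
\bibitem{source}
\emph{$L^{1}$-Approximation and Finding Solutions with Small Support}, \url{https://pinkus.net.technion.ac.il/files/2021/02/bkp.pdf}.
\end{thebibliography}

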